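# Isomorphism of finitely generated solvable groups of class 3 is a universal countable Borel equivalence relation

## 1. Universality at derived length three

**Theorem A.** The isomorphism relation on the space $\mathcal S_3$ of finitely generated solvable groups of class $3$ is a universal countable Borel equivalence relation. In fact it is already universal on $5$-generator groups $G$ that have a normal subgroup $N$ with $G/N\cong\mathbb Z^4$, where $N$ is nilpotent of class $\le 2$ and exponent $3$, and $[N,N]$ is central in $G$.

**Theorem B.** Isomorphism is universal already on the set of $2$-generator, torsion-free, centre-by-metabelian groups of derived length exactly $3$. More precisely, it is universal on quotients $L/W$ with $[L'',L]\le W\le L''$, where $L$ is the free group of rank $2$.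

**Theorem C.** Let $\mathcal S_n$ be the set of finitely generated solvable groups of derived length $\le n$. Then isomorphism on $\mathcal S_n$ is universal if and only if $n\ge 3$. The "$2$" in Theorem B is optimal.

The problem behind these statements comes from "Isomorphism of finitely generated solvable groups is weakly universal", and it asks to prove or disprove the first sentence of Theorem A. The answer is that it is true. Informally, the theorem says that classifying finitely generated solvable groups of class $3$ up to isomorphism is as hard as any classification problem given by a countable Borel equivalence relation. By Theorem C, for class $2$ it is not.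

Throughout, $[g,h]=ghg^{-1}h^{-1}$; $G'=[G,G]$, $G''=[G',G']$, and so on; "solvable of class $3$" means derived length at most $3$, i.e. $G'''=1$. A subset $S$ of an abelian group is *symmetric* if $S=-S$. We write $\mathcal P(Z)$ for the power set of $Z$ and identify it with $2^Z$. A group is "$n$-generator" if some $n$ of its elements generate it.

## 2. Countable Borel equivalence relations and the space $\mathcal G$

**Definition.** An equivalence relation $E$ on a standard Borel space $Z$ is *Borel* if it is a Borel subset of $Z^2$, and *countable* if every class is countable. For equivalence relations $E$ on $Z$ and $E'$ on $Z'$, we write $E\le_B E'$ if there is a Borel map $f:Z\to Z'$ with $z_1\mathrel E z_2\iff f(z_1)\mathrel{E'}f(z_2)$ for all $z_1,z_2$. A countable Borel equivalence relation is *universal* if every countable Borel equivalence relation reduces to it.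

Two examples calibrate the notion. Equality on $2^{\mathbb N}$ is a countable Borel equivalence relation. So is $E_0$ on $2^{\mathbb N}$, where $x\mathrel{E_0}y$ means that $x$ and $y$ differ in only finitely many places. Now $E_0$ does not reduce to equality. Suppose $f:2^{\mathbb N}\to2^{\mathbb N}$ were a reduction. The preimage of each basic clopen set is an $E_0$-invariant Borel set, so it is meager or comeager by the topological $0$–$1$ law. Hence $f$ is constant on a comeager set. That set lies in one $E_0$-class, which is countable and therefore meager, a contradiction. So equality on $2^{\mathbb N}$ is not universal: having continuum many classes is far from enough.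

**Definition.** Let $F_\infty$ be free on $x_1,x_2,\dots$. The space $\mathcal G$ of finitely generated groups is the set of normal subgroups $N\trianglelefteq F_\infty$ containing all but finitely many $x_i$, with the topology inherited from $2^{F_\infty}$. The point $N$ stands for the group $F_\infty/N$, and $N\cong M$ means $F_\infty/N\cong F_\infty/M$. This is a countable Borel equivalence relation, and $\mathcal S_3\subseteq\mathcal G$ is Borel; both facts are part of the given.

For instance, the kernel of $x_1\mapsto 1$, $x_i\mapsto 0$ $(i\ge2)$ and the kernel of $x_1\mapsto 2$, $x_2\mapsto 3$, $x_i\mapsto0$ $(i\ge 3)$ are two different points of $\mathcal G$ that both stand for $\mathbb Z$. In general a point is a group together with a finite generating tuple, padded by trivial elements. The topology makes "the word $w$ is trivial" a clopen condition.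

"Universal already on a class of groups" means that every countable Borel equivalence relation has a Borel reduction to $\cong$ with values in that class. The classes in Theorems A and B are Borel, since they are described by quantifiers over countable sets (words and finite tuples of words). For Theorem A, note that the subgroup $N$ is forced to be $\{g:g^3=1\}$, since $G/N$ is torsion-free.

**Definition.** A group $G$ is *metabelian* if $G''=1$, and *centre-by-metabelian* if $G''$ is central, i.e. $[G'',G]=1$.

A small example is $SL_2(\mathbb F_3)$. Its derived series is $SL_2(\mathbb F_3)>Q_8>\{\pm I\}>1$, so it has derived length $3$ and $G''=\{\pm I\}$ is central. By contrast $S_4>A_4>V_4>1$ has derived length $3$, but $V_4$ is not central in $S_4$.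

Since $\cong$ is known to be countable Borel, proving universality means producing reductions. We first replace "every $E$" by a single concrete relation.

## 3. Sequences of subsets of a free group up to translation

**Lemma 1.** Let $F$ be a free group of countably infinite rank. For $X=(X_i)$, $Y=(Y_i)$ in $\mathcal P(F)^{\mathbb N}$ put $X\sim_F Y$ iff there is one $h\in F$ with $hX_i=Y_i$ for all $i$. Every countable Borel equivalence relation $E$ on a standard Borel space $Z$ satisfies $E\le_B{\sim_F}$.

*Proof.* By the Feldman–Moore theorem, $E$ is the orbit equivalence relation of a Borel action of a countable group. That group is a quotient of $F$, so $E$ is the orbit relation of a Borel action of $F$. Choose Borel sets $(B_i)_{i\in\mathbb N}$ separating the points of $Z$, and record the visits of the orbit of $z$ to $B_i$: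
$$X_i(z)=\{g\in F:\ g^{-1}z\in B_i\}.$$
The map $z\mapsto(X_i(z))_i$ is Borel, because $\{z: g\in X_i(z)\}=gB_i$. It is equivariant: $g\in X_i(hz)$ iff $(h^{-1}g)^{-1}z\in B_i$ iff $h^{-1}g\in X_i(z)$, so $X_i(hz)=hX_i(z)$. Hence $z\mathrel Ez'$ implies $X(z)\sim_FX(z')$.

Conversely, let $hX_i(z)=X_i(z')$ for all $i$. Then $X_i(hz)=X_i(z')$. Asking whether $1\in F$ belongs to the two sides gives $hz\in B_i\iff z'\in B_i$ for all $i$, so $hz=z'$. $\square$

So the target is to attach to a sequence $X$ of subsets of a free group a finitely generated solvable group, in a Borel way, so that groups are isomorphic exactly when the sequences are translates of each other.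

## 4. Metabelian groups: only countably many

The cheapest way to store information in a finitely generated solvable group is to take a module $M$ over $\mathbb Z[\mathbb Z^n]$, form $M\rtimes\mathbb Z^n$, and divide by a submodule that depends on the data. These groups are metabelian, and the method stops at the following fact, which is also half of Theorem C.

**Proposition 2** (P. Hall, *Finiteness conditions for soluble groups*, Proc. London Math. Soc. 1954). Finitely generated metabelian groups satisfy the maximal condition on normal subgroups. Consequently there are only countably many isomorphism classes of them.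

*Proof.* Let $\Phi$ be the free metabelian group of rank $r$ on $y_1,\dots,y_r$, and $Q=\Phi/\Phi'\cong\mathbb Z^r$. The abelian group $\Phi'$ is a $\mathbb Z[Q]$-module by conjugation. It is generated as a module by the finitely many $[y_i,y_j]$, because dividing $\Phi$ by their normal closure gives an abelian group. The ring $\mathbb Z[Q]$ is a quotient of a polynomial ring over $\mathbb Z$ in $2r$ variables, so it is Noetherian by Hilbert's basis theorem.

Let $R\trianglelefteq\Phi$. Then $R\cap\Phi'$ is a submodule of $\Phi'$, hence generated as a module by a finite set. Also $R/(R\cap\Phi')\cong R\Phi'/\Phi'$ is a subgroup of $\mathbb Z^r$, hence finitely generated. So $R$ is the normal closure in $\Phi$ of a finite set. This is the maximal condition for $\Phi$, and it passes to quotients.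

Every $r$-generator metabelian group is $\Phi/R$ for some such $R$. There are countably many $r$ and, for each, countably many finite subsets of $\Phi$. $\square$

The obstruction is Noetherianity: a submodule cannot store an infinite amount of data. A *central* subgroup escapes it. If $C$ is central in $G$, then every subgroup of $C$ is normal in $G$, so if $C$ has infinite rank there are continuum many quotients. Taking $C$ inside $G''$ costs one more step of derived length.

## 5. A central extension that remembers a symmetric set

**The module $C$.** Let $A=\mathbb Z^n$ and let $k$ be $\mathbb F_3$ or $\mathbb Z$. Let $k[A]$ have basis $e_a$ $(a\in A)$, with $A$ acting by $a\,e_b=e_{a+b}$. Let $C=C(A,k)$ be the $k$-module generated by symbols $c_d$ $(d\in A)$ subject to $c_{-d}=-c_d$ and $c_0=0$. Fix $D\subset A\setminus\{0\}$ containing exactly one of each pair $d,-d$ (here $d\ne-d$ because $A$ is torsion-free). Then $\{c_d:d\in D\}$ is a $k$-basis of $C$. For symmetric $S\subseteq A\setminus\{0\}$ let $C_S$ be the span of $\{c_d:d\in S\}$; it has basis $\{c_d:d\in D\cap S\}$. Since each $c_d$ with $d\neq0$ is plus or minus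 a basis element,
$$c_d\in C_S\iff d\in S\qquad(d\neq0).\tag{1}$$

Define a $k$-bilinear map $\beta:k[A]\times k[A]\to C$ by
$$\beta(e_a,e_b)=c_{b-a}.\tag{2}$$
On basis vectors, $\beta(e_b,e_a)=c_{a-b}=-\beta(e_a,e_b)$ and $\beta(e_a,e_a)=c_0=0$. Hence $\beta(y,x)=-\beta(x,y)$ and $\beta(x,x)=0$ for all $x,y$. Since $(d+b)-(d+a)=b-a$, also $\beta(dx,dy)=\beta(x,y)$ for $d\in A$.

**The group $G$.** Now let $k=\mathbb F_3$, $M=k[A]$, and let $N=M\times C$ with
$$(x,c)(y,d)=\bigl(x+y,\ c+d+\tfrac12\beta(x,y)\bigr),\qquad \tfrac12=2\in\mathbb F_3.$$
The product is associative because $\beta$ is bilinear: both bracketings of three factors give the $C$-part $c_1+c_2+c_3+\tfrac12(\beta(x_1,x_2)+\beta(x_1,x_3)+\beta(x_2,x_3))$. The identity is $(0,0)$, and $(x,c)^{-1}=(-x,-c)$ since $\beta(x,x)=0$. For the same reason $(x,c)^m=(mx,mc)$, so $N$ has exponent $3$. The subgroup $\{0\}\times C$, which we write as $C$, is central in $N$. Commutators are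
$$[(x,c),(y,d)]=\bigl(x+y,c+d+\tfrac12\beta(x,y)\bigr)\bigl(-x-y,-c-d+\tfrac12\beta(x,y)\bigr)=(0,\beta(x,y)).\tag{3}$$
As $\beta(e_0,e_d)=c_d$, we get $[N,N]=C$, so $N$ is nilpotent of class $2$.

Each $a\in A$ acts on $N$ by $a\cdot(x,c)=(ax,c)$, an automorphism because $\beta(ax,ay)=\beta(x,y)$. Let $G=N\rtimes A$. Since $A$ fixes $C$ pointwise, $C$ is central in $G$. The groups $G/N$, $N/C$ and $C$ are abelian, so $G$ has derived length at most $3$. Finally, $G$ is generated by $b=(e_0,0)$ and a basis $t_1,\dots,t_n$ of $A$: the conjugates of $b$ by $A$ are the $(e_a,0)$, their commutators give all $c_d$, and these together generate $N$.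

For symmetric $S\subseteq A\setminus\{0\}$ put $G_S=G/C_S$. In words, $G_S$ is built so that $b$ commutes with its translate $aba^{-1}$ exactly when $a\in S\cup\{0\}$, as (1) and (3) show. The set must be symmetric: $[b,\,a^{-1}ba]$ is conjugate by $a$ to $[aba^{-1},b]=[b,aba^{-1}]^{-1}$.

How much of $S$ can be read off from the bare group $G_S$? The generator $b$ must be recovered up to harmless changes, and this is where units of the group ring enter.

**Lemma 3.** Let $k$ be an integral domain and $A=\mathbb Z^n$. Every unit of $k[A]$ has the form $\lambda e_h$ with $\lambda\in k^\times$ and $h\in A$.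

*Proof.* Order $A$ lexicographically and let $vv'=1$. Because $k$ is a domain, the product of the highest terms of $v$ and $v'$ is the highest term of $vv'$, and similarly for the lowest terms. Both products must be terms of $1=e_0$, which has only one term. So the highest exponents of $v,v'$ add up to $0$, and so do the lowest ones. Since highest $\ge$ lowest in each factor, they coincide. Thus $v=\lambda e_h$, $v'=\lambda'e_{-h}$ and $\lambda\lambda'=1$. $\square$

**Lemma 4.** Let $A=\mathbb Z^n$ and let $S,S'\subseteq A\setminus\{0\}$ be symmetric. Then $G_S\cong G_{S'}$ if and only if $\varphi(S)=S'$ for some $\varphi\in GL_n(\mathbb Z)=\mathrm{Aut}(A)$.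

*Proof.* **Step 1: linear maps give isomorphisms.** Suppose $\varphi(S)=S'$. The linear maps $e_a\mapsto e_{\varphi(a)}$ of $M$ and $c_d\mapsto c_{\varphi(d)}$ of $C$ are well defined, bijective and compatible with $\beta$ by (2). So together they give an automorphism $\Phi$ of $N$. It satisfies $\Phi(a\cdot g)=\varphi(a)\cdot\Phi(g)$, so $\Phi$ and $\varphi$ together form an automorphism of $G$. It maps $C_S$ onto $C_{\varphi(S)}=C_{S'}$, and so induces $G_S\cong G_{S'}$.

**Step 2: an isomorphism respects the subgroups coming from $N$ and $C$.** This step finds intrinsic descriptions of both. Let $\theta:G_S\to G_{S'}$ be an isomorphism. Every element of $N/C_S$ has order dividing $3$, and $G_S/(N/C_S)\cong A$ is torsion-free. So $N/C_S$ is exactly the set of elements of finite order of $G_S$, and its derived subgroup is $C/C_S$. The same holds for $S'$. Hence $\theta$ maps $N/C_S$ onto $N/C_{S'}$ and $C/C_S$ onto $C/C_{S'}$. It therefore induces $\varphi\in\mathrm{Aut}(A)$ and an additive isomorphism $\psi:M\to M$, where $M=N/C$.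

**Step 3: $\psi$ is almost determined by $\varphi$.** This step pins down the image of $b$ modulo $C$. Conjugation on the abelian group $N/C$ factors through $A$ and is the module action. So applying $\theta$ to conjugates gives $\psi(ax)=\varphi(a)\psi(x)$. Put $v=\psi(e_0)$. Then $\psi(e_a)=\varphi(a)v$, and since $\psi$ is onto and $\varphi(A)=A$,
$$M=\psi(M)=k[A]\,v.$$
So $v$ is a unit, and by Lemma 3, $v=\lambda e_h$ with $\lambda\in\mathbb F_3^\times=\{\pm1\}$.

**Step 4: reading off $S$.** This step follows the commutators. The class of $c_d$ in $G_S$ is the commutator of the classes of $(e_0,0)$ and $(e_d,0)$. By (3), a commutator of elements of $N$ depends only on their images in $M$. Therefore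
$$\theta(c_d+C_S)=\beta(\psi(e_0),\psi(e_d))+C_{S'}=\beta(\lambda e_h,\lambda e_{h+\varphi(d)})+C_{S'}=c_{\varphi(d)}+C_{S'},\tag{4}$$
because $\lambda^2=1$ and the shift $h$ cancels. As $\theta$ is injective, (1) gives for $d\neq0$
$$d\in S\iff c_d\in C_S\iff c_{\varphi(d)}\in C_{S'}\iff\varphi(d)\in S'.$$
Since $\varphi$ permutes $A\setminus\{0\}$, $\varphi(S)=S'$. $\square$

**The case $n=1$ by hand.** Here $G$ is generated by $b$ and $t$. With $b_i=t^ibt^{-i}$ we have $b_i^3=1$ and $[b_i,b_j]=c_{j-i}$ central. The group $G_S$ declares that $b_i,b_j$ commute when $j-i\in S$. Since $GL_1(\mathbb Z)=\{\pm1\}$ and $S$ is symmetric, Lemma 4 says $G_S\cong G_{S'}$ iff $S=S'$. So there are continuum many $2$-generator groups, pairwise non-isomorphic. But the relation on this family is equality on $\mathcal P(\{1,2,\dots\})$, which by Section 2 is not universal. We need a larger group $GL_n(\mathbb Z)$, one that contains a free group.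

## 6. Coding translation in a free group by subsets of $M_2(\mathbb Z)$

Take $n=4$ and identify $A=\mathbb Z^4$ with $M_2(\mathbb Z)$, writing matrices as pairs of columns $(u|v)$ with $u,v\in\mathbb Z^2$.

Recall Sanov's theorem: $p=\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $q=\begin{pmatrix}1&0\\2&1\end{pmatrix}$ freely generate a free group, namely the group of all matrices in $SL_2(\mathbb Z)$ with even off-diagonal entries and diagonal entries $\equiv1\pmod 4$. Let $F$ be the commutator subgroup of $\langle p,q\rangle$. It is free of countably infinite rank. Since $F$ is torsion-free, $-I\notin F$, so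
$$F\cap -F=\emptyset.\tag{5}$$
A matrix in $\pm F$ is an element of $A$, and left multiplication by $f\in F$ is an element of $GL_4(\mathbb Z)$ that translates $F\subset A$ by $f$. This is the reason for working with $M_2(\mathbb Z)$.

**Layers.** For $m\ge1$ let $A_m$ be the set of $a\in A\setminus\{0\}$ whose entries have gcd $m$. Since $m$ is the largest integer with $a\in mA$, $GL_4(\mathbb Z)$ preserves each $A_m$. So the layers are infinitely many independent channels, and a sequence of sets can be stored in one set. Matrices in $\pm F$ have determinant $1$, so they lie in $A_1$, and $m(\pm F)\subset A_m$.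

**A first coding, and how it fails.** One would try $\bigcup_{i\ge0}(1+i)(X_i\cup-X_i)$. If $fX_i=Y_i$ for all $i$, then left multiplication by $f$ carries the code of $X$ to the code of $Y$. The converse fails because $GL_4(\mathbb Z)$ is too big. The adjugate map
$$\begin{pmatrix}a&b\\c&d\end{pmatrix}\mapsto\begin{pmatrix}d&-b\\-c&a\end{pmatrix}$$
is additive and bijective on $M_2(\mathbb Z)$, and on $SL_2(\mathbb Z)$ it is inversion. So it carries the code of $(X_i)$ to the code of $(X_i^{-1})$. Take $1\neq f\in F$ and $X=(\{1\},\{f\},\emptyset,\emptyset,\dots)$. A translation from $X$ to $(X_i^{-1})_i$ would have $h\cdot 1=1$ and $hf=f^{-1}$, so $f^2=1$, impossible in a free group. So two inequivalent sequences have codes in the same $GL_4(\mathbb Z)$-orbit.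

**The cure.** Reserve a few layers for a rigid frame that only left multiplications preserve. Let
$$L_1=\{(u|0)\},\qquad L_2=\{(0|u)\},\qquad L_3=\{(u|u)\}\qquad(u\in\mathbb Z^2),$$
and for $X=(X_i)_{i\ge0}\in\mathcal P(F)^{\mathbb N}$ put
$$S_X=(L_1\cap A_1)\cup(L_2\cap A_2)\cup(L_3\cap A_3)\cup4(F\cup-F)\cup\bigcup_{i\ge0}(5+i)(X_i\cup-X_i).\tag{6}$$
This is a symmetric subset of $A\setminus\{0\}$, and its intersections with $A_1,A_2,A_3,A_4,A_{5+i}$ are exactly the displayed pieces.

**Lemma 5.** There is $\varphi\in GL_4(\mathbb Z)$ with $\varphi(S_X)=S_Y$ if and only if $X\sim_FY$.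

*Proof.* **Step 1: translations act.** Suppose $f\in F$ and $fX_i=Y_i$ for all $i$. Left multiplication by $f$ sends $(u|v)$ to $(fu|fv)$. So it preserves $L_1,L_2,L_3$ and all $A_m$, and it preserves $F\cup-F$. It maps $X_i\cup-X_i$ onto $Y_i\cup-Y_i$. Hence it maps $S_X$ onto $S_Y$.

**Step 2: the frame forces left multiplication.** Let $\varphi(S_X)=S_Y$. As $\varphi$ preserves each layer, it preserves $L_1\cap A_1$, $L_2\cap A_2$ and $L_3\cap A_3$. For $j=1,2,3$, the set $L_j\cap A_j$ consists of $j$ times the elements of $L_j$ with $u$ primitive, so it generates $jL_j$. Therefore $\varphi(jL_j)=jL_j$, and $\varphi(L_j)=L_j$ because $A$ is torsion-free. From $j=1,2$ we get $\varphi(u|v)=(\alpha u|\alpha'v)$ with $\alpha,\alpha'\in GL_2(\mathbb Z)$. From $j=3$ we get $(\alpha u|\alpha'u)\in L_3$ for all $u$, so $\alpha=\alpha'$. Hence $\varphi(a)=\alpha a$ for all $a\in M_2(\mathbb Z)$.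

**Step 3: the multiplier lies in $\pm F$.** The $A_4$ piece gives $\alpha(F\cup-F)=F\cup-F$, so $\alpha=\alpha I\in F\cup-F$. Write $\alpha=\pm f$ with $f\in F$.

**Step 4: removing the signs.** The $A_{5+i}$ piece gives $fX_i\cup-fX_i=Y_i\cup-Y_i$. Here $fX_i,Y_i\subseteq F$ and $-fX_i,-Y_i\subseteq-F$. Intersecting with $F$ and using (5) gives $fX_i=Y_i$ for all $i$. So $X\sim_FY$. $\square$

**Proof of Theorem A.** What remains is to see that the construction is Borel. Let $\pi:F_\infty\to G$ be the surjection $x_1,\dots,x_4\mapsto t_1,\dots,t_4$, $x_5\mapsto b$, $x_i\mapsto1$ $(i\ge6)$, and put $N_S=\pi^{-1}(C_S)$. Then $F_\infty/N_S\cong G_S$ and $N_S\in\mathcal S_3$. Fix $w\in F_\infty$ and let $g=\pi(w)$. Then $w\in N_S$ iff $g\in C$ and, writing $g=\sum_{d\in D}\lambda_dc_d$, all of the finitely many $d$ with $\lambda_d\ne0$ lie in $S$. This is a clopen condition on $S$, so $S\mapsto N_S$ is continuous. The map $X\mapsto S_X$ is continuous too: for a fixed $d\in A\setminus\{0\}$, membership of $d$ in $S_X$ either does not depend on $X$, or $d=\pm(5+i)f$ with $f\in F$, and then it is the condition $f\in X_i$.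

By Lemmas 4 and 5, $N_{S_X}\cong N_{S_Y}$ iff $X\sim_FY$. Thus ${\sim_F}\le_B{\cong}|_{\mathcal S_3}$, and Lemma 1 makes $\cong|_{\mathcal S_3}$ universal. The groups used are the $G_S$. They are generated by five elements. The normal subgroup $N/C_S$ has quotient $\mathbb Z^4$, exponent $3$ and class $\le2$, and its derived subgroup $C/C_S$ is central in $G_S$. $\blacksquare$

## 7. The free centre-by-metabelian group of rank 2

For Theorem B we want two generators and no torsion. The group $G$ of Section 5 was built by hand; now we look for the same pattern (a cyclic module over $\mathbb Z[A]$, with the pairing $\beta$ into a centre) inside a free object. Let $L$ be the free group on $s,t$, let $A=L/L'=\mathbb Z^2$, $\kappa=[s,t]$, $H=L/[L'',L]$ and $C=C(\mathbb Z^2,\mathbb Z)$, with $\beta$ as in (2) for $k=\mathbb Z$. We need one more notion.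

**Definition.** For an abelian group $V$ with an action of $A$, the *coinvariants* $V_A$ are the quotient of $V$ by the subgroup generated by all $av-v$.

For example, $\mathbb Z[A]_A=\mathbb Z$, since all $e_a$ become equal.

**Lemma 6.**
(a) $L'/L''$ is a free $\mathbb Z[A]$-module of rank $1$, freely generated by the class of $\kappa$.
(b) $[g,h]\mapsto\bar g\wedge\bar h$ $(g,h\in L')$ gives an isomorphism $L''/[L'',L']\cong\bigwedge^2_{\mathbb Z}(L'/L'')$, equivariant for conjugation by $L$.
(c) $L''/[L'',L]\cong C$ in such a way that for $g,h\in L'$ with images $u,v\in\mathbb Z[A]=L'/L''$, the class of $[g,h]$ is $\beta(u,v)$. This subgroup is central in $H$.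

*Proof.* **Step (a): turning $L'/L''$ into squares in the plane.** $L$ is the fundamental group of the rose with two petals $s,t$. The covering corresponding to $L'$ is the unit grid in $\mathbb R^2$: vertices $\mathbb Z^2$, horizontal edges over $s$, vertical edges over $t$, deck group $A$ acting by translations. Its fundamental group at $0$ is $L'$, so $L'/L''=H_1(\text{grid})$. If $g\in L'$ lifts to a loop $\ell$ at $0$ and $h\in L$ has image $a\in A$, then $hgh^{-1}$ lifts to a path from $0$ to $a$, then the translate of $\ell$ by $a$, then the same path back. In homology this is $a\cdot[\ell]$. So conjugation is the deck action.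

Give $\mathbb R^2$ the cell structure by unit squares. Since it has no $3$-cells and $H_2(\mathbb R^2)=0$, the boundary map from $2$-chains to $1$-cycles of the grid is injective. Since $H_1(\mathbb R^2)=0$, it is onto. The $2$-chains form the free abelian group on unit squares, which is $\mathbb Z[A]$ as an $A$-module. The lift of $\kappa=sts^{-1}t^{-1}$ at $0$ goes right, up, left, down: it is the boundary of the unit square with lower left corner $0$. So $\kappa$ freely generates. From now on $L'/L''=\mathbb Z[A]$ with $\kappa\mapsto e_0$.

**Step (b): the first two lower central quotients of a free group.** Put $R=L'$, a free group, and let $\gamma_3(R)=[R',R]=[L'',L']$. The claim is the classical Magnus–Witt description of $R'/\gamma_3(R)$; here is a proof. From the identity $[gg',h]=g[g',h]g^{-1}[g,h]$ and its analogue in the second variable, the commutator modulo $\gamma_3(R)$ is bilinear and depends only on the images in $R^{ab}=R/R'$. Also $[g,g]=1$. So there is a surjective homomorphism $\bigwedge^2R^{ab}\to R'/\gamma_3(R)$, $\bar g\wedge\bar h\mapsto[g,h]$.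

For its inverse, choose an ordered free basis $(r_i)$ of $R$, with classes $\bar r_i\in R^{ab}$. Let $f:R^{ab}\times R^{ab}\to\bigwedge^2R^{ab}$ be bilinear with $f(\bar r_i,\bar r_j)=\bar r_i\wedge\bar r_j$ if $i<j$ and $0$ otherwise. On $R^{ab}\times\bigwedge^2R^{ab}$ the product $(x,c)(y,d)=(x+y,c+d+f(x,y))$ defines a group in which $\{0\}\times\bigwedge^2R^{ab}$ is central and $[(x,c),(y,d)]=(0,f(x,y)-f(y,x))=(0,x\wedge y)$. The homomorphism from $R$ sending $r_i\mapsto(\bar r_i,0)$ kills $\gamma_3(R)$ and sends $[g,h]$ to $(0,\bar g\wedge\bar h)$. So it gives a map $R'/\gamma_3(R)\to\bigwedge^2R^{ab}$ left inverse to the surjection above, and both are isomorphisms. Equivariance is clear from $l[g,h]l^{-1}=[lgl^{-1},lhl^{-1}]$ for $l\in L$.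

**Step (c): making it central.** The subgroup $[L'',L]/[L'',L']$ of $L''/[L'',L']$ is generated by the classes of $[\omega,g]=\omega\cdot g\omega^{-1}g^{-1}$ with $\omega\in L''$, $g\in L$. In additive notation these are $\omega-\bar g\,\omega$. So
$$L''/[L'',L]=\bigl(\textstyle\bigwedge^2\mathbb Z[A]\bigr)_A .$$
The map $e_a\wedge e_b\mapsto c_{b-a}$ is well defined from these coinvariants to $C$, because $\beta$ is alternating and invariant under $A$. In the other direction send $c_d\mapsto[e_0\wedge e_d]$. This respects the relations: translating by $d$, $[e_0\wedge e_{-d}]=[e_d\wedge e_0]=-[e_0\wedge e_d]$, and $e_0\wedge e_0=0$. The two maps are inverse to each other, since $c_d\mapsto[e_0\wedge e_d]\mapsto c_d$ and $[e_a\wedge e_b]\mapsto c_{b-a}\mapsto[e_0\wedge e_{b-a}]=[e_a\wedge e_b]$. Under the identification the class of $[g,h]$ is the image of $u\wedge v$, which is $\beta(u,v)$. Centrality holds because $[L'',L]=1$ in $H$. $\square$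

For instance, $c_{(1,0)}$ is the class of $[\kappa,\,s\kappa s^{-1}]$, and in general $c_d$ is the class of the commutator of $\kappa$ with a conjugate of $\kappa$ by an element of $L$ over $d$. So $\kappa$ plays the role that $b$ played before.

**The groups $H_S$.** For symmetric $S\subseteq\mathbb Z^2\setminus\{0\}$ let $H_S=H/C_S$. Equivalently $H_S=L/W_S$, where $W_S$ is the preimage of $C_S$ in $L''$, so $[L'',L]\le W_S\le L''$. As $W_S\le L''$, we have
$$H_S/H_S'=A,\qquad H_S'/H_S''=L'/L''=\mathbb Z[A],\qquad H_S''=C/C_S .$$
$H_S$ is $2$-generated. It is centre-by-metabelian because $H_S''=C/C_S$ is central. It is torsion-free because $A$, $\mathbb Z[A]$ and $C/C_S$ (free abelian on the classes of $c_d$ with $d\in D\setminus S$) are torsion-free: an element of finite order lies in $H_S'$, then in $H_S''$, then is trivial.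

**Lemma 7.** $H_S\cong H_{S'}$ if and only if $\varphi(S)=S'$ for some $\varphi\in GL_2(\mathbb Z)$.

*Proof.* **Step 1: from isomorphisms to linear maps.** We repeat Lemma 4 with the derived series in place of the torsion subgroup. Let $\theta:H_S\to H_{S'}$ be an isomorphism. It maps derived subgroups onto derived subgroups. So it induces $\varphi\in\mathrm{Aut}(A)$ on abelianizations and an additive automorphism $\psi$ of $\mathbb Z[A]$ with $\psi(ax)=\varphi(a)\psi(x)$. As before $\mathbb Z[A]=\mathbb Z[A]\psi(e_0)$, so $\psi(e_0)$ is a unit. By Lemma 3, $\psi(e_0)=\varepsilon e_h$ with $\varepsilon=\pm1$, and $\psi(e_d)=\varphi(d)\psi(e_0)=\varepsilon e_{h+\varphi(d)}$. By Lemma 6(c), $c_d$ is the class of $[g,g_d]$ for $g,g_d\in L'$ over $e_0,e_d$, and commutators of elements of $H_{S'}'$ are computed by $\beta$. Hence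
$$\theta(c_d+C_S)=\beta(\psi(e_0),\psi(e_d))+C_{S'}=c_{\varphi(d)}+C_{S'}.\tag{7}$$
By (1) and injectivity of $\theta$, $\varphi(S)=S'$.

**Step 2: from linear maps to isomorphisms.** Here we need every $\varphi$ to be realized. Let $\varphi(S)=S'$. By Nielsen, $\mathrm{Aut}(L)\to GL_2(\mathbb Z)$ is onto. A lift of $\varphi$ preserves $[L'',L]$ and induces an automorphism of $H=H_\emptyset$. By (7) with $S=S'=\emptyset$ it maps $c_d\mapsto c_{\varphi(d)}$. So it carries $C_S$ onto $C_{\varphi(S)}=C_{S'}$ and induces $H_S\cong H_{S'}$. $\square$

## 8. Orbits of a normal free subgroup of $PGL_2(\mathbb Z)$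

By Lemma 7 it remains to code $\sim_\Lambda$, for some free group $\Lambda$ of infinite rank, into symmetric subsets of $\mathbb Z^2\setminus\{0\}$ up to $GL_2(\mathbb Z)$. The layers by gcd are still there. What is lost is the room for a frame: we can no longer put a copy of a free group inside $A$ with left multiplication acting.

Let $\Gamma=PGL_2(\mathbb Z)$ act on $P=\mathbb Q\cup\{\infty\}$, regarded as the set of primitive vectors of $\mathbb Z^2$ modulo $\pm1$, with $\infty=[(1,0)]$ and $0=[(0,1)]$. One layer of a symmetric set is just a subset of $P$. So we would like to code $X_j$ by the set of points $X_j\cdot\infty$. Let $\Delta$ be the image in $\Gamma$ of $\Gamma(2)=\ker(SL_2(\mathbb Z)\to SL_2(\mathbb F_2))$, and keep $p,q$ from Section 6, writing $p,q$ also for their images in $\Gamma$: $p$ is $z\mapsto z+2$, and $q$ fixes $0$.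

**Lemma 8.** $\Delta$ is normal in $\Gamma$ and free on $p,q$, with stabilizers $\Delta_\infty=\langle p\rangle$ and $\Delta_0=\langle q\rangle$.

*Proof.* $\Gamma(2)=SL_2(\mathbb Z)\cap\ker(GL_2(\mathbb Z)\to GL_2(\mathbb F_2))$ is normal in $GL_2(\mathbb Z)$, so $\Delta\trianglelefteq\Gamma$. For a matrix in $\Gamma(2)$ the off-diagonal entries are even, so the product of the diagonal entries is $\equiv1\pmod4$. The diagonal entries are therefore odd and congruent to each other mod $4$. So of $m$ and $-m$ exactly one has diagonal entries $\equiv1\pmod 4$, i.e. lies in Sanov's group $\langle p,q\rangle$. Hence $\langle p,q\rangle\to\Delta$ is an isomorphism. A matrix in $\Gamma(2)$ fixing $[(1,0)]$ is $\pm\begin{pmatrix}1&2m\\0&1\end{pmatrix}$, which is $p^m$ in $\Gamma$. The stabilizer of $0$ is computed in the same way. $\square$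

Coding with $\Delta$ itself fails, because $p$ fixes $\infty$: the sequences $(\{1\},\{p\},\emptyset,\dots)$ and $(\{1\},\{1\},\emptyset,\dots)$ give the same subsets of $P$ but are not $\sim_\Delta$-equivalent. We need a subgroup acting freely. Let
$$\Lambda=[\Delta,\Delta].$$
It is free of infinite rank and characteristic in $\Delta$, hence normal in $\Gamma$. The quotient $\Delta/\Lambda=\mathbb Z^2$ has basis $\bar p,\bar q$.

Coding $X_j\subseteq\Lambda$ by $X_j\cdot\infty$ alone still fails. Let $r:z\mapsto-z$. Then $r\infty=\infty$, so $r(X_j\infty)=(rX_jr^{-1})\infty$. Moreover $rpr^{-1}=p^{-1}$ and $rqr^{-1}=q^{-1}$, so $r$ carries the code of $(\{1\},\{[p,q]\},\emptyset,\dots)$ to the code of $(\{1\},\{[p^{-1},q^{-1}]\},\emptyset,\dots)$. These are not $\sim_\Lambda$-equivalent, since a translation would be by $1$ and $[p,q]\ne[p^{-1},q^{-1}]$. Note that $r$ preserves the orbit $\Lambda\infty$, so marking this one orbit in the code would not help. Marking *all* $\Lambda$-orbits does: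

**Lemma 9.**
(i) $\Lambda$ acts freely on $P$.
(ii) $K:=\{g\in\Gamma:\ gv\in\Lambda v\text{ for all }v\in P\}$ equals $\Lambda$.

*Proof.* **Step 1: freeness.** We have $\Lambda_\infty=\Lambda\cap\langle p\rangle=1$, because $\bar p$ has infinite order in $\Delta/\Lambda$. $\Gamma$ is transitive on $P$, since every primitive vector is the first column of a matrix in $GL_2(\mathbb Z)$. As $\Lambda$ is normal, $\Lambda_{gv}=g\Lambda_vg^{-1}$. So all stabilizers are trivial.

**Step 2: $K$ is a normal subgroup of $\Gamma$ containing $\Lambda$.** For $g\in K$, normality of $\Lambda$ gives $g\Lambda v=\Lambda gv=\Lambda v$. So $K$ is the group of all $g$ fixing every $\Lambda$-orbit setwise, and it contains $\Lambda$. If $g\in K$ and $h\in\Gamma$, then $hgh^{-1}v\in h\Lambda h^{-1}v=\Lambda v$, so $K\trianglelefteq\Gamma$.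

**Step 3: $K\cap\Delta=\Lambda$.** Two well-chosen points suffice. Let $g\in K\cap\Delta$. Then $g\infty=\lambda\infty$ with $\lambda\in\Lambda$, so $\lambda^{-1}g\in\Delta_\infty=\langle p\rangle$ and $g\in\Lambda\langle p\rangle$. Using the point $0$ in the same way, $g\in\Lambda\langle q\rangle$. In $\Delta/\Lambda=\mathbb Z^2$ we have $\langle\bar p\rangle\cap\langle\bar q\rangle=0$, so $g\in\Lambda$.

**Step 4: $K_\infty=1$.** This removes elements of $K$ outside $\Delta$. Elements of $\Gamma_\infty$ have the form $z\mapsto\pm z+m$ with $m\in\mathbb Z$. If $z\mapsto z+m$ is in $K$, its square $z\mapsto z+2m$ is $p^m\in K\cap\Delta=\Lambda$ and fixes $\infty$, so $m=0$ by (i). Suppose $\rho:z\mapsto-z+m$ is in $K$. Let $U:z\mapsto z+1$. Then $U\rho U^{-1}:z\mapsto-z+m+2$ is in $K$ by normality. Hence so is $(U\rho U^{-1})\rho:z\mapsto-(-z+m)+m+2=z+2$, contradicting what was just shown.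

**Step 5: $K=\Lambda$.** Let $g\in K$. There is $\lambda\in\Lambda$ with $g\infty=\lambda\infty$, so $\lambda^{-1}g\in K_\infty=1$ and $g=\lambda\in\Lambda$. $\square$

**The coding.** Let $(O_j)_{j\ge1}$ enumerate, possibly with repetitions, the $\Lambda$-orbits on the countable set $P$. For $X=(X_j)_{j\ge1}\in\mathcal P(\Lambda)^{\mathbb N}$ put
$$T_1=\emptyset,\qquad T_{2j}=O_j,\qquad T_{2j+1}=X_j\cdot\infty\qquad(j\ge1),$$
$$S_X=\{mv:\ m\ge1,\ v\in\mathbb Z^2\text{ primitive},\ [v]\in T_m\}.\tag{8}$$
This is a symmetric subset of $\mathbb Z^2\setminus\{0\}$ whose layer of gcd $m$ is given by $T_m$.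

**Lemma 10.** There is $g\in GL_2(\mathbb Z)$ with $gS_X=S_Y$ if and only if $X\sim_\Lambda Y$.

*Proof.* $GL_2(\mathbb Z)$ preserves gcds of vectors. So for $g$ with image $\bar g\in\Gamma$, $gS_X=S_Y$ iff $\bar gO_j=O_j$ and $\bar g(X_j\infty)=Y_j\infty$ for all $j$. The first family of conditions says $\bar g\in K$, i.e. $\bar g\in\Lambda$ by Lemma 9(ii). For $\bar g\in\Lambda$, the second says $\bar gX_j=Y_j$ for all $j$, because $\lambda\mapsto\lambda\infty$ is injective on $\Lambda$ by Lemma 9(i). Every element of $\Lambda$ is $\bar g$ for some $g\in GL_2(\mathbb Z)$. $\square$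

**Proof of Theorem B.** By Lemmas 7 and 10, $H_{S_X}\cong H_{S_Y}$ iff $X\sim_\Lambda Y$. For the Borel part, let $\pi:F_\infty\to H$ send $x_1,x_2$ to the images of $s,t$ and the other $x_i$ to $1$, and send $X$ to $\pi^{-1}(C_{S_X})$. For a fixed word $w$, membership in $\pi^{-1}(C_S)$ means that $\pi(w)\in C$ and that the finitely many $d\in D$ occurring in $\pi(w)$ with nonzero coefficient lie in $S$. This is clopen in $S$. For a fixed $d=mv$ with $v$ primitive, "$d\in S_X$" does not depend on $X$ if $m=1$ or $m$ is even. If $m=2j+1\ge3$, it means $\lambda\in X_j$ for the unique $\lambda\in\Lambda$ with $\lambda\infty=[v]$, if there is one, and is false otherwise. So the map is continuous. Since $\Lambda$ is free of countably infinite rank, Lemma 1 applies with $F=\Lambda$ and gives universality on the groups $H_{S_X}$.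

These groups are quotients $L/W$ with $[L'',L]\le W\le L''$. They are $2$-generated, torsion-free and centre-by-metabelian by Section 7. Their derived length is at most $3$ since $H_{S_X}''$ is central, hence abelian. It is exactly $3$: as $T_1=\emptyset$, we have $(1,0)\notin S_X$, so $c_{(1,0)}\notin C_{S_X}$ by (1), and $H_{S_X}''=C/C_{S_X}\neq0$. $\blacksquare$

## 9. Sharpness: derived length two and one generator

**Proof of Theorem C.** For $n\ge3$ we have $\mathcal S_3\subseteq\mathcal S_n$. The inclusion is a Borel reduction of isomorphism on $\mathcal S_3$ to isomorphism on $\mathcal S_n$, and the latter is universal by Theorem A.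

For $n\le2$, every group in $\mathcal S_n\subseteq\mathcal S_2$ is finitely generated and metabelian, so by Proposition 2 isomorphism on $\mathcal S_n$ has only countably many classes. A reduction sends inequivalent points to inequivalent points. So equality on $2^{\mathbb N}$, a countable Borel equivalence relation with uncountably many classes, does not reduce to it, and isomorphism on $\mathcal S_n$ is not universal.

The same count settles the number of generators. The $1$-generator groups are cyclic, so they fall into countably many isomorphism classes, and isomorphism on them is not universal. Hence two generators in Theorem B is optimal. $\blacksquare$
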